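
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{The associative algebra generated by the Fibonacci restricted Lie algebra is not nil}


\begin{abstract}
Over any field of characteristic $2$, let $v_i=\partial_i+t_{i-1}v_{i+1}$, $i\ge1$, be the derivations of the truncated polynomial ring in $t_0,t_1,t_2,\dots$ of which $v_1$ and $v_2$ generate the Fibonacci restricted Lie algebra. We show that the associative algebra $\mathbf A$ generated by $v_1$ and $v_2$ is not a nil-algebra: the elements $v_1+v_2[v_1,v_2]$ and $v_2^2+(v_1v_2)^2$ are not nilpotent. These elements are moreover transcendental and not quasi-regular, so $\mathbf A$ is not a Jacobson radical algebra. The degree $3$ of the first element is minimal: all elements of degree at most $2$ are nilpotent, of uniformly bounded index.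
\end{abstract}


\section{The question and the results}

Let $K$ be a field of characteristic $2$ and let
\[
R=K[t_i\mid i\ge 0]/(t_i^2\mid i\ge 0).
\]
Since $\partial t_i^2/\partial t_i=2t_i=0$, the partial derivatives $\partial_i=\partial/\partial t_i$ are derivations of $R$. For $i\ge1$ put
\[
v_i=\partial_i+t_{i-1}\bigl(\partial_{i+1}+t_i(\partial_{i+2}+t_{i+1}(\partial_{i+3}+\cdots))\bigr),
\qquad\text{so that}\qquad v_i=\partial_i+t_{i-1}v_{i+1}.
\]
Each element of $R$ involves finitely many variables, so these infinite sums are well-defined derivations of $R$. The \emph{Fibonacci restricted Lie algebra} is $\mathbf L=\mathrm{Lie}_p(v_1,v_2)\subset\operatorname{Der}R$, the smallest subspace that contains $v_1,v_2$ and is closed under the commutator $[a,b]=ab-ba$ and under the $p$-mapping $a\mapsto a^2$ (here $p=2$). We study the associative algebra without unit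
\[
\mathbf A=\mathrm{Alg}(v_1,v_2)\subset\operatorname{End}_K(R),
\]
the span of all nonempty products of $v_1$'s and $v_2$'s. An algebra is \emph{nil} if each of its elements is nilpotent. The question, from \cite{FRLA}, is:
\begin{center}
\emph{Is $\mathbf A$ a nil-algebra?}
\end{center}

Several things point to the answer ``yes''. The generators are nilpotent; in fact it is known that $v_i^4=0$ for all $i$. It is known that $\mathbf L$ has polynomial growth and that its $p$-mapping is nil: every $a\in\mathbf L$ satisfies $a^{2^n}=0$ for some $n$. It is also known that $\mathbf A$ is, as a vector space, the direct sum of two locally nilpotent subalgebras. These subalgebras are not ideals, however, so the last fact says nothing direct about a sum of an element of the one and an element of the other. Low degrees are also encouraging: we shall see that every linear combination of words of length at most $2$ in $v_1,v_2$ is nilpotent. Nevertheless the answer is ``no'', and words of length at most $3$ suffice. None of the known facts just listed is used below.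

\begin{theorem}\label{thm:main}
The elements
\[
h=v_2^2+(v_1v_2)^2\qquad\text{and}\qquad w=v_1+v_2[v_1,v_2]=v_1+v_2v_1v_2+v_2^2v_1
\]
of\/ $\mathbf A$ are not nilpotent. Hence $\mathbf A$ is not a nil-algebra, for any field $K$ of characteristic $2$.
\end{theorem}

Recall that an element $g$ of an algebra $\mathbf A$ without unit is \emph{quasi-regular} if $1-g$ is invertible in the algebra $K\oplus\mathbf A$ obtained by adjoining a unit; the inverse then lies in $1+\mathbf A$. The algebra is a \emph{Jacobson radical algebra} if all its elements are quasi-regular. Every nil-algebra is one, because $1-g$ has inverse $1+g+\dots+g^{n-1}$ if $g^n=0$. So part (b) below strengthens Theorem~\ref{thm:main}.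

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] Let $\alpha,\beta\in K$. The element $\alpha v_2^2+\beta(v_1v_2)^2$ is nilpotent if and only if $\alpha\beta=0$. The element $\alpha v_1+\beta v_2[v_1,v_2]$ is nilpotent if and only if $\alpha\beta=0$.
\item[(b)] If $\alpha\beta\ne0$, both elements in \textup{(a)} are transcendental over $K$ and are not quasi-regular. In particular, $\mathbf A$ is not a Jacobson radical algebra.
\item[(c)] There is a number $N$ such that $a^N=0$ for every $a$ in the span of the words of length at most $2$ in $v_1,v_2$. So $3$, the degree of $w$, is the least possible degree of a non-nilpotent element of\/ $\mathbf A$.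
\end{enumerate}
\end{theorem}

Here the degree of an element of $\mathbf A$ is the least $\ell$ such that it is a combination of words of length at most $\ell$.

The method is renormalization. Modulo an ideal of square zero, $v_1$ and $v_2$ become $2\times2$ matrices whose entries are again polynomials in $v_1$ and $v_2$ modulo that ideal. For suitable elements $f$, the Schur complement of a diagonal entry of the matrix of $1-f$ has again the form $1-f'$, with $f'$ of the same kind as $f$. For $h$ this process never stops, and for each Fibonacci number $m$ it exhibits a nonzero entry of the power $h^m$. For words of length at most $2$ a similar process reaches an invertible element after finitely many steps.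

\section{Reduction to two-by-two matrices}\label{sec:matrices}

\subsection*{Removing $t_0$}
The derivations $v_1,v_2$ kill $t_0$, so they commute with multiplication by $t_0$, and $\mathbf A$ acts on
\[
R/t_0R\cong S:=K[t_1,t_2,\dots]/(t_i^2).
\]
Put $E=\operatorname{End}_K(S)$, and let $\pi:\mathbf A\to E$ be the resulting homomorphism. Since $v_1=\partial_1+t_0v_2$ and $v_2=\partial_2+t_1v_3$, we have
\[
\pi(v_1)=x:=\partial_1,\qquad \pi(v_2)=y:=\partial_2+t_1v_3\qquad\text{as operators on }S .
\]
If $\pi(a)=\pi(b)=0$, then $ab(R)\subset a(t_0R)=t_0\,a(R)\subset t_0^2R=0$. So $(\ker\pi)^2=0$, and therefore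
\begin{equation}\label{eq:pi}
a\text{ is nilpotent}\iff\pi(a)\text{ is nilpotent};\qquad \pi(a)^N=0\ \Longrightarrow\ a^{2N}=0 .
\end{equation}

\subsection*{Self-similarity}
Let $S'=K[t_2,t_3,\dots]/(t_i^2)$. Then $S=S'\oplus t_1S'$, and the shift $t_{i+1}\leftrightarrow t_i$ identifies $S'$ with $S$. It turns $\partial_2|_{S'}$ into $x$ and $v_3|_{S'}=(\partial_3+t_2v_4)|_{S'}$ into $y$. Writing $f_0+t_1f_1$ as the column $(f_0,f_1)^T$, we obtain an algebra isomorphism $E\cong M_2(E)$. From now on we use it silently: an equality between an element of $E$ and a matrix over $E$ refers to this isomorphism. Since $v_3$ commutes with multiplication by $t_1$ and $t_1^2=0$,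
\[
\partial_1(f_0+t_1f_1)=f_1,\qquad v_2(f_0+t_1f_1)=\partial_2f_0+t_1(v_3f_0+\partial_2f_1),
\]
that is,
\begin{equation}\label{eq:xy}
x=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad y=\begin{pmatrix}x&0\\y&x\end{pmatrix}.
\end{equation}
This recursion is all we shall use about $x$ and $y$, apart from the fact that $y\neq0$, which holds because $v_2(t_2)=1$.

Let $z=xy+yx=\pi([v_1,v_2])$. Multiplying out, with $x^2=0$ and $2=0$, we get
\begin{gather}
xy=\begin{pmatrix}y&x\\0&0\end{pmatrix},\quad
yx=\begin{pmatrix}0&x\\0&y\end{pmatrix},\quad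
z=\begin{pmatrix}y&0\\0&y\end{pmatrix},\quad
y^2=\begin{pmatrix}0&0\\z&0\end{pmatrix},\label{eq:deg2}\\
yxy=\begin{pmatrix}xy&0\\y^2&yx\end{pmatrix},\quad
(xy)^2=\begin{pmatrix}y^2&yx\\0&0\end{pmatrix},\quad
(yx)^2=\begin{pmatrix}0&xy\\0&y^2\end{pmatrix},\quad
yz=\begin{pmatrix}xy&0\\y^2&xy\end{pmatrix}.\label{eq:deg34}
\end{gather}
Since $x^2=0$, we also have
\begin{equation}\label{eq:zrel}
yx\,z=(yx)^2,\qquad z\,xy=(xy)^2 .
\end{equation}
Two nilpotency relations and one non-vanishing follow:
\begin{equation}\label{eq:nilp}
y^4=0,\qquad (xy)^5=0,\qquad y^2\neq0 .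
\end{equation}
The first is obtained by squaring the matrix of $y^2$ in \eqref{eq:deg2}. The second follows from the first, because $(xy)^n=\begin{pmatrix}y^n&y^{n-1}x\\0&0\end{pmatrix}$ for $n\ge1$. For the third, $y\ne0$ gives $z\neq0$ and hence $y^2\ne0$, by the matrices of $z$ and $y^2$.

\section{Powers of $h$ and Fibonacci weights}\label{sec:h}

\subsection*{The first powers by hand}
Put $H=\pi(h)=y^2+(xy)^2$. By \eqref{eq:deg2} and \eqref{eq:deg34},
\[
H=\begin{pmatrix}y^2&yx\\z&0\end{pmatrix}.
\]
The $(1,1)$ entry of $H^n$ is a sum over closed walks of length $n$ at the vertex $1$. There is no loop at the vertex $2$. So such a walk is composed of copies of the loop $1\to1$, which contributes $y^2$ and has length $1$, and of the round trip $1\to2\to1$, which contributes $yx\,z=(yx)^2$ and has length $2$. Hence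
\begin{center}
\emph{the $(1,1)$ entry of $H^n$ is the sum of all words of weight $n$ in the letters $y^2$, of weight $1$, and $(yx)^2$, of weight $2$.}
\end{center}
For $n=2$ this is $y^4+(yx)^2=(yx)^2$, whose $(2,2)$ entry is $y^2\ne0$; so $H^2\neq0$.

Now we repeat the step. In
\[
y^2=\begin{pmatrix}0&0\\z&0\end{pmatrix}\ (\text{weight }1),\qquad (yx)^2=\begin{pmatrix}0&xy\\0&y^2\end{pmatrix}\ (\text{weight }2)
\]
there is no loop at the vertex $1$, and we look at walks from $2$ to $2$. They are composed of the loop at $2$, which contributes $y^2$ with weight $2$, and the round trip $2\to1\to2$, which contributes $z\,xy=(xy)^2$ with weight $1+2=3$. So the $(2,2)$ entry of the $(1,1)$ entry of $H^n$ is the sum of all words of weight $n$ in $y^2$, of weight $2$, and $(xy)^2$, of weight $3$. For $n=3$ this sum is $(xy)^2\ne0$, so $H^3\neq0$.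

The pattern is visible. We alternate between the pairs of letters $y^2,(xy)^2$ and $y^2,(yx)^2$, and the weights pass through
\[
(1,1)\to(1,2)\to(2,3)\to(3,5)\to(5,8)\to\cdots .
\]
When the weights are $(m,m')$ with $m<m'$, the only word of weight $m$ is the single letter $y^2$. So $y^2\ne0$ is an entry of $H^m$, written as a matrix of larger size, and $H^m\ne0$ for every Fibonacci number $m$.

\subsection*{The general step}
To treat the coefficients $\alpha,\beta$ and, in Section~\ref{sec:quasi}, a grading at the same time, we let the weights be monomials in a variable $t$ and replace walks by block inversion.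

For $f\in tE[[t]]$ the element $1+f$ is invertible in $E[[t]]$; since the characteristic is $2$, we have $(1+f)^{-1}=\sum_{n\ge0}f^n$. Let $\delta(f)\in\{0,1,2,\dots\}\cup\{\infty\}$ be the degree of $(1+f)^{-1}$ in $t$; it is $\infty$ if $(1+f)^{-1}$ is not a polynomial. We apply $E\cong M_2(E)$ to coefficients, so that $E[[t]]\cong M_2(E[[t]])$, and write $f=(f_{ij})$.

\begin{lemma}\label{lem:schur}
Let $f\in tE[[t]]$, and put
\[
f'=f_{11}+f_{12}(1+f_{22})^{-1}f_{21},\qquad f''=f_{22}+f_{21}(1+f_{11})^{-1}f_{12}.
\]
Then $\delta(f)\ge\delta(f')$ and $\delta(f)\ge\delta(f'')$.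
\end{lemma}

\begin{proof}
Let $(p,q)^T$ be the first column of $(1+f)^{-1}$. Then $f_{21}p+(1+f_{22})q=0$, so $q=(1+f_{22})^{-1}f_{21}p$, and $(1+f_{11})p+f_{12}q=1$ becomes $(1+f')p=1$. Hence the $(1,1)$ entry of $(1+f)^{-1}$ is $(1+f')^{-1}$. Exchanging the indices $1$ and $2$, we see that the $(2,2)$ entry is $(1+f'')^{-1}$. The degree of a matrix over $E[[t]]$ in $t$ is at least the degree of each of its entries.
\end{proof}

\begin{proposition}\label{prop:nonpoly}
Let $\lambda=\alpha t^a$ and $\mu=\beta t^b$ with $\alpha,\beta\in K\setminus\{0\}$ and $a,b\ge1$. Then neither of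
\[
\bigl(1+\lambda y^2+\mu(xy)^2\bigr)^{-1},\qquad \bigl(1+\lambda x+\mu yz\bigr)^{-1}\qquad\text{in }E[[t]]
\]
is a polynomial in $t$.
\end{proposition}

\begin{proof}
For nonzero monomials $\lambda,\mu\in tK[t]$ put
\[
f_{\lambda,\mu}=\lambda y^2+\mu(xy)^2,\qquad g_{\lambda,\mu}=\lambda y^2+\mu(yx)^2 .
\]
By \eqref{eq:deg2}, \eqref{eq:deg34} and \eqref{eq:zrel},
\begin{align*}
f_{\lambda,\mu}&=\begin{pmatrix}\mu y^2&\mu yx\\ \lambda z&0\end{pmatrix},
& f_{\lambda,\mu}'&=\mu y^2+\lambda\mu\,yx\,z=g_{\mu,\lambda\mu},\\
g_{\lambda,\mu}&=\begin{pmatrix}0&\mu xy\\ \lambda z&\mu y^2\end{pmatrix},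
& g_{\lambda,\mu}''&=\mu y^2+\lambda\mu\,z\,xy=f_{\mu,\lambda\mu}.
\end{align*}
Define $\lambda_0=\lambda$, $\lambda_1=\mu$ and $\lambda_{k+1}=\lambda_k\lambda_{k-1}$ for $k\ge1$. Let $e_k=f_{\lambda_k,\lambda_{k+1}}$ for even $k$ and $e_k=g_{\lambda_k,\lambda_{k+1}}$ for odd $k$. Lemma~\ref{lem:schur} gives $\delta(e_k)\ge\delta(e_{k+1})$, and hence $\delta(e_0)\ge\delta(e_k)$ for all $k$.

Each $\lambda_k$ is a monomial with nonzero coefficient. Its degree $d_k\ge1$ satisfies $d_{k+1}=d_k+d_{k-1}$ for $k\ge1$, so $d_k<d_{k+1}$ for $k\ge1$, and $d_k\to\infty$. Let $k\ge1$. In $(1+e_k)^{-1}=1+e_k+e_k^2+\cdots$ the powers $e_k^j$ with $j\ge2$ involve only degrees at least $2d_k$. Since $d_{k+1}>d_k$, the coefficient of $t^{d_k}$ is a nonzero multiple of $y^2$, which is nonzero by \eqref{eq:nilp}. So $\delta(e_k)\ge d_k$, and $\delta(f_{\lambda,\mu})=\delta(e_0)=\infty$. This is the first assertion.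

For the second, let $W=\lambda x+\mu yz=\begin{pmatrix}\mu xy&\lambda\\ \mu y^2&\mu xy\end{pmatrix}$, see \eqref{eq:deg34}. The $(1,2)$ entry of $W^2$ is $2\lambda\mu xy=0$, and
\[
W^2=\begin{pmatrix}\lambda\mu y^2+\mu^2(xy)^2&0\\ \mu^2(y^2xy+xy^3)&\lambda\mu y^2+\mu^2(xy)^2\end{pmatrix}
=\begin{pmatrix}f_{\lambda\mu,\mu^2}&0\\ *&f_{\lambda\mu,\mu^2}\end{pmatrix}.
\]
If $(1+W)^{-1}$ were a polynomial in $t$, so would be its square, which is $(1+W^2)^{-1}$ in characteristic $2$. But $(1+W^2)^{-1}$ is lower triangular with diagonal entries $(1+f_{\lambda\mu,\mu^2})^{-1}$, and these are not polynomials by the first assertion.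
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:strong}\textup{(a)}]
Let $\alpha\beta\ne0$, and let $g$ be $\alpha v_2^2+\beta(v_1v_2)^2$ or $\alpha v_1+\beta v_2[v_1,v_2]$. Then $t\,\pi(g)$ is $\lambda y^2+\mu(xy)^2$ or $\lambda x+\mu yz$, with $\lambda=\alpha t$ and $\mu=\beta t$. By Proposition~\ref{prop:nonpoly}, $\sum_n t^n\pi(g)^n$ is not a polynomial. If some power $\pi(g)^n$ were zero, all later powers would be zero and the sum would be a polynomial. So $\pi(g)$ is not nilpotent, and neither is $g$. With $\alpha=\beta=1$ this is Theorem~\ref{thm:main}.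

If $\alpha\beta=0$, then $\pi(g)$ is a multiple of $y^2$, of $(xy)^2$, of $x$ or of $yz$. The first three are nilpotent by \eqref{eq:nilp} and $x^2=0$. So is $yz$, because its matrix in \eqref{eq:deg34} is triangular with nilpotent diagonal entries $xy$. By \eqref{eq:pi}, $g$ is nilpotent.
\end{proof}

\section{The length grading and quasi-regularity}\label{sec:quasi}

Non-nilpotency of $g$ alone does not exclude that $g$ is quasi-regular. We shall see that $\mathbf A$ is graded by word length. So $\sum_n g^n$ always converges in a completion of $K\oplus\mathbf A$, and $g$ is quasi-regular exactly if the sum lies in $K\oplus\mathbf A$. The grading lets us exclude this with Proposition~\ref{prop:nonpoly}, and it also gives transcendence.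

\begin{lemma}\label{lem:grading}
Let $\mathbf A_n$ be the span of the words of length $n$ in $v_1,v_2$. Then $\mathbf A=\bigoplus_{n\ge1}\mathbf A_n$.
\end{lemma}

\begin{proof}
Let $F_0=0$, $F_1=1$ and $F_{i+1}=F_i+F_{i-1}$ for $i\ge1$, and give $t_i$ the degree $-F_i$. This makes $R$ a graded vector space, spanned by monomials. The operator $\partial_i$ has degree $F_i$. The general term of $v_i$ is $t_{i-1}t_i\cdots t_{i+k-2}\,\partial_{i+k}$ with $k\ge0$. Since $F_j=F_{j+2}-F_{j+1}$, its degree is
\[
F_{i+k}-\sum_{j=i-1}^{i+k-2}F_j=F_{i+k}-(F_{i+k}-F_i)=F_i .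
\]
So $v_i$ is homogeneous of degree $F_i$. In particular $v_1$ and $v_2$ have degree $1$, and a word of length $n$ is an operator of degree $n$. If a finite sum $\sum_na_n$ with $a_n\in\mathbf A_n$ is zero, then for each homogeneous $r\in R$ the elements $a_n(r)$ lie in different components of $R$, so all of them vanish. Hence all $a_n=0$, and the sum of the $\mathbf A_n$ is direct.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(b)}]
Let $g$ be one of the elements in (a), with $\alpha\beta\neq0$. We grade $K\oplus\mathbf A$ by giving $K$ the degree $0$.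

\emph{Transcendence.} Let $0\ne P\in K[T]$, and write $P=T^mU(T)$ with $U(0)\ne0$. By (a), $g^m\neq0$; let $b$ be its nonzero component of lowest degree. Since $U(g)$ is $U(0)$ plus terms of positive degree, the lowest component of $P(g)=U(g)g^m$ is $U(0)b\neq0$. So $P(g)\ne0$.

\emph{Quasi-regularity.} Suppose that $(1-g)(1+b)=1$ with $b\in\mathbf A$. By Lemma~\ref{lem:grading}, multiplying the elements of $\mathbf A_n$ by $t^n$ defines a homomorphism $\mathbf A\to\mathbf A[t]$. We extend it to $K\oplus\mathbf A$ by $1\mapsto1$, apply it, and then apply $\pi$ to coefficients. The element $g$ goes to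
\[
\alpha t^2y^2+\beta t^4(xy)^2\qquad\text{or}\qquad\alpha t\,x+\beta t^3\,yz,
\]
and $1+b$ goes to a polynomial in $E[t]$. This polynomial is the inverse in $E[[t]]$ of $1$ minus the image of $g$, which contradicts Proposition~\ref{prop:nonpoly}.
\end{proof}

\section{Words of length at most two}\label{sec:short}

We turn to part (c). The first case that is not obvious is $x+y$. Its square is $z+y^2=\begin{pmatrix}y&0\\z&y\end{pmatrix}$, which is nilpotent because $y^4=0$. For a general combination of $x,y,xy,yx,y^2$ we do not expand powers. Instead we show that $1+\tau a$ is invertible over \emph{Laurent polynomials} in $\tau$, for a generic combination $a$: then the geometric series $\sum\tau^na^n$ must be finite. The Schur complements of Section~\ref{sec:h} are not suitable here, since their pivots are, a priori, invertible only as power series. We pivot on the upper right entry of the matrix instead. It has the form $r(1+\rho x)$, where $r$ is $\tau$ times the coefficient of $x$ in $a$, so it is invertible over Laurent polynomials.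

\subsection*{Set-up}
Let $F=K(c_1,\dots,c_5)$ with independent variables $c_i$, let $\Lambda=F[\tau,\tau^{-1}]$ and $E_\Lambda=\Lambda\otimes_KE\cong M_2(E_\Lambda)$. Let
\[
a=c_1x+c_2y+c_3xy+c_4yx+c_5y^2\in F\otimes_KE .
\]

\begin{proposition}\label{prop:unit}
The element $1+\tau a$ is invertible in $E_\Lambda$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(c)} from Proposition~\ref{prop:unit}]
The inverse of $1+\tau a$ is a Laurent polynomial in $\tau$ over $F\otimes_K E$. In $(F\otimes_K E)((\tau))$ it equals $\sum_n\tau^na^n$. So $a^M=0$ for some $M$. Now $a^M$ is a finite sum of terms $c^{\nu}\otimes W_\nu$ with distinct monomials $c^\nu$ in the $c_i$ and $W_\nu\in E$. These monomials are linearly independent over $K$, so all $W_\nu=0$. We may therefore substitute arbitrary elements of $K$ for the $c_i$, and find $b^M=0$ for all $b$ in the span of $x,y,xy,yx,y^2$. Since $\pi(v_1^2)=x^2=0$, this span contains the image under $\pi$ of every combination of words of length at most $2$. By \eqref{eq:pi}, the number $N=2M$ has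 the required property.

In particular, $w$, which is not nilpotent, is not a combination of words of length at most $2$. It is one of words of length at most $3$, so its degree is $3$, and this is the least degree of a non-nilpotent element.
\end{proof}

\subsection*{Tools}
In a matrix $\begin{pmatrix}P&B\\C&D\end{pmatrix}$ over a ring of characteristic $2$:
\begin{enumerate}
\item[(S1)] if $B$ is invertible, the matrix is invertible if and only if $C+DB^{-1}P$ is;
\item[(S2)] if $P$ is invertible, the matrix is invertible if and only if $D+CP^{-1}B$ is.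
\end{enumerate}
For (S1), add $DB^{-1}$ times row $1$ to row $2$, and then add column $2$ times $B^{-1}P$ to column $1$; the result is $\begin{pmatrix}0&B\\C+DB^{-1}P&0\end{pmatrix}$. For (S2), add $CP^{-1}$ times row $1$ to row $2$ and then column $1$ times $P^{-1}B$ to column $2$; the result is diagonal with entries $P$ and $D+CP^{-1}B$.

For $\rho\in\Lambda$ put
\[
u_\rho=1+\rho x=\begin{pmatrix}1&\rho\\0&1\end{pmatrix}.
\]
Since $x^2=0$, we have $u_\rho u_\sigma=u_{\rho+\sigma}$ and $u_\rho^2=1$. For $p,q,s\in\Lambda$ let
\[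
X(\rho;p,q,s)=u_\rho+p\,u_\rho y+q\,yu_\rho+s\,yu_\rho y .
\]
If $s=pq$, this is the product $(1+qy)u_\rho(1+py)$ of three units; so $s+pq$ measures how far $X$ is from such a product. Elements of this shape appear after one Schur complement of $1+\tau a$, and the next complement preserves the shape and makes it simpler.

\begin{lemma}\label{lem:step}
Let $\rho\in\Lambda$ be a unit, let $p,q,s\in\Lambda$, and put $\kappa=p+q$. Then $X(\rho;p,q,s)$ is invertible in $E_\Lambda$ if and only if
\[
u_\kappa+\rho^2(s+pq)\,yu_\kappa y
\]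
is invertible.
\end{lemma}

\begin{proof}
From \eqref{eq:xy}, \eqref{eq:deg2} and \eqref{eq:deg34}, for every $\rho\in\Lambda$,
\begin{equation}\label{eq:yuy}
u_\rho y=\begin{pmatrix}x+\rho y&\rho x\\y&x\end{pmatrix},\quad
yu_\rho=\begin{pmatrix}x&\rho x\\y&x+\rho y\end{pmatrix},\quad
yu_\rho y=y^2+\rho\,yxy=\begin{pmatrix}\rho xy&0\\z+\rho y^2&\rho yx\end{pmatrix}.
\end{equation}
With $u=u_\kappa$ this gives
\[
X(\rho;p,q,s)=\begin{pmatrix}u+\rho(p+sx)y&\rho u\\ \kappa y+s(z+\rho y^2)&u+\rho y(q+sx)\end{pmatrix}.
\]
The upper right entry is a unit with inverse $\rho^{-1}u$. By (S1), after multiplication by $\rho$, the matrix is invertible if and only if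
\[
Q=\rho\kappa y+\rho s z+\rho^2sy^2+\bigl(u+\rho y(q+sx)\bigr)\,u\,\bigl(u+\rho(p+sx)y\bigr)
\]
is. Since $u^2=1$, the last product equals
\[
u+\rho y(q+sx)+\rho(p+sx)y+\rho^2\,y(q+sx)u(p+sx)y .
\]
Its two middle terms sum to $\rho(p+q)y+\rho s(xy+yx)=\rho\kappa y+\rho sz$, which cancels the first two terms of $Q$. Further, since $x^2=0$,
\[
(q+sx)(1+\kappa x)(p+sx)=pq+\bigl(\kappa pq+s(p+q)\bigr)x=pq+\kappa(pq+s)x .
\]
Therefore $Q=u+\rho^2\,y\bigl(s+pq+\kappa(s+pq)x\bigr)y=u+\rho^2(s+pq)\,yuy$.
\end{proof}

\begin{lemma}\label{lem:end}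
For all $\kappa,\mu\in\Lambda$ the element $u_\kappa+\mu\,yu_\kappa y$ is invertible in $E_\Lambda$.
\end{lemma}

\begin{proof}
Since $\kappa$ need not be a unit, (S1) is not available, and we use (S2). By \eqref{eq:yuy},
\[
u_\kappa+\mu\,yu_\kappa y=\begin{pmatrix}1+\kappa\mu\,xy&\kappa\\ \mu(z+\kappa y^2)&1+\kappa\mu\,yx\end{pmatrix}.
\]
The upper left entry $P=1+\kappa\mu\,xy$ is a unit, since $(xy)^5=0$. We apply (S2) and multiply the Schur complement on the right by $P$, which commutes with the scalar $\kappa$. So the matrix is invertible if and only if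
\[
(1+\kappa\mu\,yx)(1+\kappa\mu\,xy)+\kappa\mu(z+\kappa y^2)
\]
is. Since $yx\cdot xy=0$, the product is $1+\kappa\mu z$, and the whole expression equals $1+\kappa^2\mu\,y^2$. This is a unit because $y^4=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:unit}]
Put $r=\tau c_1$, $\alpha=\tau c_2$, $\beta=\tau c_3$, $\gamma=\tau c_4$, $\varepsilon=\tau c_5$ and
\[
\rho=\frac{\beta+\gamma}{r}=\frac{c_3+c_4}{c_1}.
\]
Then $r$ is a unit of $\Lambda$, which is why $\tau^{-1}$ was adjoined. Also $\rho$ is a unit, because $c_1$ and $c_3+c_4$ are nonzero elements of the field $F$. By \eqref{eq:xy} and \eqref{eq:deg2},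
\[
1+\tau a=\begin{pmatrix}u_\alpha+\beta y&r\,u_\rho\\ \alpha y+\varepsilon z&u_\alpha+\gamma y\end{pmatrix},
\]
where the upper right entry is $r+(\beta+\gamma)x=r(1+\rho x)$. By (S1), multiplied by $r$, this is invertible if and only if
\[
Z=(u_\alpha+\gamma y)\,u_\rho\,(u_\alpha+\beta y)+r(\alpha y+\varepsilon z)
\]
is. Here $u_\alpha u_\rho u_\alpha=u_\rho$ and $u_\alpha u_\rho=u_\rho u_\alpha=u_\rho+\alpha x$, so
\[
Z=u_\rho+\beta\,u_\rho y+\gamma\,yu_\rho+\beta\gamma\,yu_\rho y+\bigl[\alpha\beta\,xy+\alpha\gamma\,yx+r\alpha\,y\bigr]+r\varepsilon z .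
\]
To bring the last terms into the shape of $X$, we use $\rho x=u_\rho+1$, which gives
\[
xy=\rho^{-1}(u_\rho y+y),\qquad yx=\rho^{-1}(yu_\rho+y),\qquad z=\rho^{-1}(u_\rho y+yu_\rho).
\]
The bracket becomes $\alpha\rho^{-1}\bigl(\beta\,u_\rho y+\gamma\,yu_\rho+(\beta+\gamma+r\rho)y\bigr)$, and $\beta+\gamma+r\rho=0$ by the definition of $\rho$. Hence
\[
Z=X(\rho;p,q,\beta\gamma),\qquad p=\frac{(\rho+\alpha)\beta+r\varepsilon}{\rho},\qquad q=\frac{(\rho+\alpha)\gamma+r\varepsilon}{\rho}.
\]
By Lemma~\ref{lem:step}, $Z$ is invertible if and only if $u_\kappa+\mu\,yu_\kappa y$ is, where $\kappa=p+q$ and $\mu=\rho^2(\beta\gamma+pq)$. The latter is invertible by Lemma~\ref{lem:end}.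
\end{proof}

This completes the proof of Theorem~\ref{thm:strong}.

\begin{thebibliography}{1}
\bibitem{FRLA}
\emph{On Properties of a Fibonacci Restricted Lie Algebra},
\url{https://jolt.centre-mersenne.org/item/10.5802/jolt.731.pdf},
doi:10.5802/jolt.731.
\end{thebibliography}

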